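\title{Representations of Banach algebras that are $n$-topologically transitive but not $(n+1)$-topologically transitive}

\begin{abstract}
A representation of a Banach algebra on a Banach space is $n$-topologically transitive if its operators move every linearly independent family of at most $n$ vectors arbitrarily close to every family of the same size. For every $n\ge 1$ and every infinite set $\Gamma$ we construct a norm-closed unital algebra of operators on $\ell_1(\Gamma)$, real or complex, that is $n$-topologically transitive but not $(n+1)$-topologically transitive. In particular, a continuous $2$-topologically transitive representation need not be topologically transitive. We also describe the obstruction to passing from $n$ to $n+1$ as an invariant subspace of $X^{n+1}$, and deduce that for $n\ge2$ it cannot occur in finite dimension or for continuous algebraically irreducible representations.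
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, $A$ is a Banach algebra over $\mathbb K$, and $X\ne\{0\}$ is a Banach space over $\mathbb K$. A \emph{representation} of $A$ on $X$ is an algebra homomorphism $\pi\colon A\to\mathcal L(X)$ into the bounded linear operators on $X$; it is \emph{continuous} if it is continuous for the operator norm. It is \emph{topologically irreducible} if $\{0\}$ and $X$ are the only closed subspaces invariant under $\pi(A)$, and \emph{algebraically irreducible} if $\pi\neq0$ and $\{0\}$ and $X$ are the only invariant subspaces, closed or not.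

\begin{definition}\label{def:TT}
Let $n\ge1$. The representation $\pi$ is \emph{$n$-topologically transitive} ($n$-TT) if for every $k$ with $1\le k\le n$, all linearly independent $x_1,\dots,x_k\in X$, all $y_1,\dots,y_k\in X$ and every $\varepsilon>0$ there is $a\in A$ with $\|\pi(a)x_q-y_q\|<\varepsilon$ for $q=1,\dots,k$. It is \emph{topologically transitive} (TT) if it is $n$-TT for every $n$.
\end{definition}

The algebra $A$ acts diagonally on $X^k$ by $a\cdot(x_1,\dots,x_k)=(\pi(a)x_1,\dots,\pi(a)x_k)$. The orbit $A\cdot x$ of a tuple $x\in X^k$ is an invariant linear subspace, and so is its closure, because each $\pi(a)$ is bounded. Call a tuple \emph{independent} or \emph{dependent} according to whether its components are linearly independent or not. Then $\pi$ is $n$-TT exactly when every independent $k$-tuple with $k\le n$ has dense orbit in $X^k$.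

The two ends of this scale are familiar. A representation is $1$-TT if and only if it is nonzero and topologically irreducible. Indeed, if $\pi$ is $1$-TT, an invariant subspace containing $x\neq0$ contains the dense orbit of $x$. Conversely, if $\pi\ne0$ is topologically irreducible, the closed invariant subspace $\{x:\pi(A)x=0\}$ is not $X$, hence is $\{0\}$, so the orbit closure of any $x\ne0$ is nonzero and therefore equals $X$. At the other end, $\pi$ is TT if and only if $\pi(A)$ is dense in $\mathcal L(X)$ for the strong operator topology: by the Hahn--Banach theorem some bounded operator maps given independent $x_q$ to given $y_q$, and an operator is approximated on finitely many vectors as soon as it is approximated on a basis of their span.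

The first step of the scale can fail for a simple reason.

\begin{example}\label{ex:C}
Let $\mathbb K=\mathbb R$, let $A=X=\mathbb C$ and $\pi(a)x=ax$. Every $x\ne0$ has orbit $\mathbb C$, so $\pi$ is $1$-TT. The pair $(1,\sqrt{-1})$ is independent over $\mathbb R$, and its orbit $\{(a,\sqrt{-1}\,a):a\in \mathbb C\}$ is a closed proper subspace of $X^2$. So $\pi$ is not $2$-TT.
\end{example}

The obstruction here is a nonscalar operator commuting with $\pi(A)$. In general, if $T\in\mathcal L(X)$ commutes with $\pi(A)$, the orbit of $(x,Tx)$ stays in the graph of $T$, a closed proper subspace of $X^2$. A $2$-TT representation therefore has $Tx\in\mathbb Kx$ for every $x$, which makes $T$ a scalar. If commuting operators were the only thing that can hold an orbit back, $2$-TT would imply TT. This leads to the following question, which comes from \cite{source}.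

\medskip
\noindent\textbf{Question.} \emph{Is every continuous $2$-TT representation of a Banach algebra on a Banach space topologically transitive?}
\medskip

The answer is no, and every step of the scale can fail on $\ell_1$.

\begin{theorem}\label{thm:A}
Let $n\ge1$ and let $\Gamma$ be an infinite set. There is a norm-closed unital subalgebra $\mathcal A\subset\mathcal L(\ell_1(\Gamma))$ whose identity representation on $\ell_1(\Gamma)$ is $n$-TT but not $(n+1)$-TT. In particular ($n=2$), a continuous $2$-TT representation need not be TT.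
\end{theorem}

The next theorem identifies the true obstruction. A linear map $\Theta\colon\mathbb K^r\to\mathbb K^k$ with matrix $(\Theta_{pq})$ induces the map $X^r\to X^k$, again written $\Theta$, given by $(\Theta x)_p=\sum_q\Theta_{pq}x_q$.

\begin{theorem}\label{thm:B}
Let $n\ge1$ and let $\pi$ be an $n$-TT representation of $A$ on $X$, where $\dim X\ge n+1$. Then $\pi$ fails to be $(n+1)$-TT if and only if there is a closed subspace $M\neq0$ of $X^{n+1}$, invariant under the diagonal action of $A$, all of whose nonzero elements are independent $(n+1)$-tuples. For every such $M$ and every surjective linear map $\Theta\colon\mathbb K^{n+1}\to\mathbb K^k$ with $1\le k\le n$, the induced map $M\to X^k$ is injective with dense range.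
\end{theorem}

In two classical situations the natural guess is right.

\begin{corollary}\label{cor:C}
If $\pi$ is $2$-TT and either $\dim X<\infty$ or $\pi$ is continuous and algebraically irreducible, then $\pi$ is TT.
\end{corollary}

We prove Theorem~\ref{thm:B} and Corollary~\ref{cor:C} first, since they show what a counterexample must look like. Section~\ref{sec:idea} works out the mechanism of Theorem~\ref{thm:A} for $n=1$, and Sections~\ref{sec:alg} and~\ref{sec:est} give the construction and the main estimate.

\section{The obstruction to $(n+1)$-transitivity}\label{sec:obstruction}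

The map $X^r\to X^k$ induced by a scalar matrix $\Theta$ is bounded and commutes with the diagonal action; if $\Theta$ is invertible, it is a homeomorphism. If $\Theta$ is surjective and $x$ is independent, then $\Theta x$ is independent: a relation $\sum_pt_p(\Theta x)_p=0$ gives $\sum_pt_p\Theta_{pq}=0$ for all $q$, and the rows of $\Theta$ are independent.

\begin{lemma}\label{lem:dichotomy}
Let $\pi$ be $n$-TT, let $x\in X^{n+1}$ be independent, and let $M$ be the closure of $A\cdot x$. If $M$ contains a nonzero dependent tuple, then $M=X^{n+1}$.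
\end{lemma}

\begin{proof}
Let $u\in M$ be nonzero and dependent; its components span a space of dimension $k$ with $1\le k\le n$. Reorder the components so that the first $k$ form a basis of this span, and subtract from each remaining component its expansion in that basis. This yields an invertible matrix $G$ with $Gu=(z,0)$, where $z\in X^k$ is independent. Since $GM$ is the orbit closure of the independent tuple $Gx$, we may assume $u=(z,0)$.

The orbit of $u$ lies in $M$ and is dense in $X^k\times\{0\}$, because $k\le n$. Hence $X^k\times\{0\}\subset M$. Write $x=(x',x'')$ with $x'\in X^k$ and $x''\in X^{n+1-k}$. For $a\in A$ both $a\cdot x$ and $(a\cdot x',0)$ lie in $M$, so $(0,a\cdot x'')\in M$. The tuple $x''$ is independent of length $n+1-k\le n$, so its orbit is dense, and $\{0\}\times X^{n+1-k}\subset M$. Thus $M=X^{n+1}$.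
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose $\pi$ is not $(n+1)$-TT. As it is $n$-TT, some independent $x\in X^{n+1}$ has orbit closure $M\ne X^{n+1}$. This $M$ is a closed invariant subspace, it is nonzero because the first component of $x$ has dense orbit in $X$, and its nonzero elements are independent by Lemma~\ref{lem:dichotomy}.

Conversely, let $M$ be as in the statement and $0\ne u\in M$. Then $u$ is independent and its orbit closure lies in $M$. Since $M$ does not contain the dependent tuples $(y,0,\dots,0)$ with $y\ne0$, the orbit of $u$ is not dense, and $\pi$ is not $(n+1)$-TT.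

Finally, let $\Theta$ map onto $\mathbb K^k$ with $1\le k\le n$, and let $0\ne u\in M$. Then $\Theta u$ is independent, in particular nonzero, so $\Theta$ is injective on $M$. Moreover $\Theta M\supset \Theta(A\cdot u)=A\cdot\Theta u$, which is dense in $X^k$ because $\pi$ is $n$-TT.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Suppose $\pi$ is $2$-TT but not TT, and let $n\ge2$ be such that $\pi$ is $n$-TT but not $(n+1)$-TT. Then an independent $(n+1)$-tuple exists, so $\dim X\ge n+1$. Take $M$ from Theorem~\ref{thm:B} and let $p_0,p_1\colon M\to X$ be the first two coordinate maps. Since $n\ge2$, both $p_0\colon M\to X$ and $(p_0,p_1)\colon M\to X^2$ are injective with dense range.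

If $\dim X<\infty$, dense subspaces are everything, so $\dim M=\dim X$ and $\dim M=2\dim X$, which is impossible for $X\ne\{0\}$. If $\pi$ is algebraically irreducible, the nonzero invariant subspace $p_0(M)$ equals $X$. A bounded bijection between Banach spaces has a bounded inverse by the open mapping theorem, and $M$ is complete because it is closed. So $(p_0,p_1)(M)$ is the graph of the bounded operator $p_1p_0^{-1}$, a closed proper subspace of $X^2$, which contradicts density.
\end{proof}

\begin{remark}\label{rem:hyp}
These proofs use the boundedness of each operator $\pi(a)$ but not the continuity of $\pi$. The hypothesis $2$-TT in Corollary~\ref{cor:C} cannot be weakened to $1$-TT: Example~\ref{ex:C} is finite-dimensional and algebraically irreducible, with $M=\{(a,\sqrt{-1}\,a)\}$.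
\end{remark}

Take $n=2$ in Theorem~\ref{thm:B}. Since $p_0$ is injective, $M=\{(y,Sy,Ty):y\in D\}$, where $D=p_0(M)$ is a dense invariant subspace and $S,T\colon D\to X$ are linear maps commuting with the action of $A$. The graph of $S$ is \emph{dense} in $X^2$, and so is the graph of $T$; this is why $2$-transitivity does not see these maps. Only their joint graph is closed. A counterexample must thus contain an orbit of triples that come arbitrarily close to being dependent, since $(y,Sy)$ approximates every pair, and yet have no nonzero dependent limit. The construction has to control near-dependence quantitatively.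

\section{The mechanism, for $n=1$}\label{sec:idea}

Let $\Sigma$ be a set of \emph{letters} and $W$ the set of finite words over $\Sigma$, with empty word $\varnothing$ (the \emph{root}) and length $|w|$. Let $X=\ell_1(W)$ with unit vectors $\delta_w$; the coordinates of $u\in X$ are $u(w)$. For a letter $s$, the shift $S_s\delta_w=\delta_{sw}$ is an isometry. The ranges of different shifts have disjoint supports, and all vanish at the root.

We regard a tuple $m=(m_0,\dots,m_n)\in X^{n+1}$ as a function $W\to\mathbb K^{n+1}$ and put $\|m\|=\sum_w|m(w)|$, where $|\cdot|$ is the Euclidean norm. Then $\max_p\|m_p\|\le\|m\|\le\sum_p\|m_p\|$, so this norm gives the product topology. Operators on $X$ act on each component. For a unit vector $\xi\in\mathbb K^{n+1}$ put $\xi\cdot m=\sum_p\xi_pm_p\in X$. Then $\xi\cdot Tm=T(\xi\cdot m)$ for $T\in\mathcal L(X)$, and $|\xi\cdot m(w)|\le|m(w)|$ by the Cauchy--Schwarz inequality. A tuple $m$ is dependent exactly when $\xi\cdot m=0$ for some unit $\xi$, so $\|\xi\cdot m\|$ measures near-dependence.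

We want an algebra $\mathcal A$, with one generator $T_s$ for each letter $s$, that meets two competing demands. For $n$-transitivity it suffices that the orbit of $\delta_\varnothing$ be dense and that every independent $n$-tuple can be moved close to $(0,\dots,\delta_\varnothing,\dots,0)$, with $\delta_\varnothing$ in any chosen place. To prevent $(n+1)$-transitivity we fix distinct letters $b_0,\dots,b_n$, put $\mathbf b=(\delta_{b_0},\dots,\delta_{b_n})$, and ask that
\begin{equation}\label{eq:root}
|m(\varnothing)|\le\tfrac14\|m\|\qquad\text{for all } m\in\mathcal A\mathbf b .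
\end{equation}

Let $n=1$. A single vector $x$, normalized so that $x(v)=1$ for some word $v$, has to be moved close to $\delta_\varnothing$. The rank-one operator $u\mapsto u(v)\delta_\varnothing$ does this, but for $v=b_0$ it maps $\mathbf b$ to $(\delta_\varnothing,0)$ and violates \eqref{eq:root}. So we add a penalty, stored on a branch of the tree reserved for this purpose. Assign to $(v,x)$ a new letter $a$, an integer $i\ge\|x\|$ and a large constant $C_i$, and let
\[
T_au=u(v)\,\delta_\varnothing+S_aL_au,\qquad L_au=C_i\bigl(u-u(v)x\bigr)+\tfrac1i\,u(v)\,\delta_v .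
\]
The penalty is small on $x$, since $T_ax=\delta_\varnothing+\frac1i\delta_{av}$, and large on the hyperplane $u(v)=0$, where $L_a=C_i$.

\emph{One letter.} A pair $m=(m_0,m_1)$ cannot avoid that hyperplane: the equation $\xi\cdot m(v)=0$ in two unknowns has a unit solution $\xi$, and then $\|L_am\|\ge\|L_a(\xi\cdot m)\|=C_i\|\xi\cdot m\|$. For $m=\mathbf b$ we have $\|\xi\cdot\mathbf b\|=|\xi_0|+|\xi_1|\ge1$ and $|\mathbf b(v)|\le1$. Hence $|T_a\mathbf b(\varnothing)|\le1\le C_i^{-1}\|T_a\mathbf b\|$, in agreement with \eqref{eq:root} when $C_i\ge4$. For $v=b_0$ and $x=\delta_{b_0}$,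
\[
T_a\mathbf b=\bigl(\delta_\varnothing+\tfrac1i\delta_{ab_0},\;C_i\delta_{ab_1}\bigr).
\]

\emph{The term $\frac1i u(v)\delta_v$.} Without it, two letters $a\ne a'$ with the data just used would give $(T_a-T_{a'})\mathbf b=(0,\,C_i\delta_{ab_1}-C_i\delta_{a'b_1})$, a nonzero dependent pair in the orbit. By Lemma~\ref{lem:dichotomy}, the orbit of $\mathbf b$ under a $1$-TT algebra would then be dense. The term makes $L_a$ injective.

\emph{Two letters.} The pair $m=T_a\mathbf b$ is nearly dependent: $\|m\|\ge C_i$, while $\|\xi\cdot m\|\le2$ for $\xi=(1,0)$. Let $a'$ be a letter with integer $j$ and data $v'=ab_1$, $x'=\delta_{ab_1}$. Then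
\[
T_{a'}T_a\mathbf b=\Bigl(C_j\bigl(\delta_{a'}+\tfrac1i\delta_{a'ab_0}\bigr),\;C_i\bigl(\delta_\varnothing+\tfrac1j\delta_{a'ab_1}\bigr)\Bigr).
\]
The value at the root has size $C_i$, and the norm is $C_j(1+\frac1i)+C_i(1+\frac1j)$. If $j$ could stay fixed while $C_i\to\infty$, then $C_i^{-1}T_{a'}T_a\mathbf b$ would lie within $\frac1j+2C_j/C_i$ of $(0,\delta_\varnothing)$, and \eqref{eq:root} would fail. So we impose a hierarchy: a letter with integer $j$ may only read the value at a word $v'$ whose letters have integers smaller than $j$, and $C_j$ is chosen after the constants $C_i$ with $i<j$. Every word can still be read, by letters with large enough integer, and this is all that transitivity needs.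

What remains is to make this work for sums of products of generators of \emph{arbitrary} length, with constants that do not depend on the length.

\section{The algebra and its $n$-transitivity}\label{sec:alg}

Fix $n\ge1$ and an infinite set $\Gamma$. Let $\mathbb K_0$ be $\mathbb Q$ or $\mathbb Q+\sqrt{-1}\,\mathbb Q$, a countable dense subfield of $\mathbb K$. The symbol $\delta_{kq}$ with two integer indices is the Kronecker delta.

\subsection*{Letters}
The data attached to a letter involve words, which are made of letters. We avoid this circle by creating the letters in generations. Let $\Sigma_0$ be a set with $|\Sigma_0|=|\Gamma|$, and fix distinct $b_0,\dots,b_n\in\Sigma_0$. Let $\nu\ge1$, suppose that $\Sigma_0\subset\dots\subset\Sigma_{\nu-1}$ are defined, and let $W_t$ be the set of words over $\Sigma_t$. Put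
\[
Q_i=\{w\in W_{i-1}:|w|\le i\}\qquad(1\le i\le \nu).
\]
Then $\Sigma_\nu$ consists of $\Sigma_{\nu-1}$ and one new letter $(\nu,i,v,l,x)$ for each choice of
\begin{itemize}
\item integers $1\le i\le\nu$ and $1\le l\le n$;
\item a tuple $v=(v_1,\dots,v_n)$ of distinct words in $Q_i$;
\item a tuple $x=(x_1,\dots,x_n)$ of finitely supported functions $W_{\nu-1}\to\mathbb K_0$ with $x_k(v_q)=\delta_{kq}$ and $\|x_k\|\le i$.
\end{itemize}
This letter has \emph{generation} $\nu$ and \emph{level} $i$; letters of $\Sigma_0$ have level $0$. Let $\Sigma=\bigcup_\nu\Sigma_\nu$, let $W=\bigcup_\nu W_\nu$ be the set of words over $\Sigma$, and $X=\ell_1(W)$. The level of a letter is at most its generation, so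
\begin{equation}\label{eq:Q}
\text{every word in $Q_i$ has length at most $i$ and letters of level less than $i$.}
\end{equation}
Also $Q_1\subset Q_2\subset\cdots$ and $\bigcup_iQ_i=W$. A new letter is described by finitely many elements of $W_{\nu-1}$, $\mathbb K_0$ and $\mathbb N$, so $|\Sigma_\nu|=|W_\nu|=|\Gamma|$ by induction, and $|W|=|\Gamma|$. Thus $X$ is isometrically isomorphic to $\ell_1(\Gamma)$. From now on $b$ denotes a letter of level $0$, $a$ a letter of level at least $1$, and $s$ any letter.

\subsection*{Generators}
Let constants $C_i\ge1$ ($i\ge1$) be given. They are arbitrary in this section and are chosen in Section~\ref{sec:est}. Put $T_b=S_b$. For $a=(\nu,i,v,l,x)$ put $v_a=v_l$ and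
\[
L_au=C_i\Bigl(u-\sum_{k=1}^nu(v_k)x_k\Bigr)+\frac1i\sum_{k=1}^nu(v_k)\delta_{v_k},\qquad T_au=u(v_a)\,\delta_\varnothing+S_aL_au .
\]
The function $u-\sum_ku(v_k)x_k$ vanishes at $v_1,\dots,v_n$, and it is $0$ for $u=x_k$. Hence
\begin{equation}\label{eq:L}
(L_au)(v_k)=\tfrac1i\,u(v_k),\qquad L_ax_k=\tfrac1i\,\delta_{v_k},\qquad L_a\delta_w=C_i\delta_w\quad(w\notin\{v_1,\dots,v_n\}).
\end{equation}
Off $\{v_1,\dots,v_n\}$ the same function equals $C_i^{-1}L_au$, so its norm is at most $C_i^{-1}\|L_au\|$, and
\begin{equation}\label{eq:recover}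
\|u\|\le i\sum_{k=1}^n|u(v_k)|+\frac1{C_i}\|L_au\| .
\end{equation}
The formula for $L_a$, the first identity in \eqref{eq:L} and the bound \eqref{eq:recover} hold equally for $u\in X^{n+1}$, with $u(v_k)x_k$ read as the function $w\mapsto x_k(w)u(v_k)$, of norm $\|x_k\|\,|u(v_k)|$. Together they show that $L_a$ is injective. Since the $v_k$ are distinct, $\sum_k|u(v_k)|\le\|u\|$; hence $\|L_a\|\le C_i(1+i)+1$ and
\begin{equation}\label{eq:tau}
\|T_a\|\le\tau_i:=C_i(1+i)+2,
\end{equation}
a bound that depends only on the level of $a$. Let $\mathcal A_0$ be the unital algebra generated by all $T_s$, and let $\mathcal A$ be its norm closure in $\mathcal L(X)$.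

\begin{lemma}\label{lem:cyclic}
$\delta_w\in\mathcal A_0\delta_\varnothing$ for every $w\in W$.
\end{lemma}

\begin{proof}
We prove this for $w\in W_t$ by induction on $t$ and, for fixed $t$, on $|w|$. The case $w=\varnothing$ holds because $\mathcal A_0$ is unital. Let $w=sw'\in W_t$; then $\delta_{w'}\in\mathcal A_0\delta_\varnothing$ by the inner induction. If $s=b$, then $\delta_w=T_b\delta_{w'}$; for $t=0$ this is the only case. Let $s=a=(\nu,i,v,l,x)$, so $\nu\le t$. Put $y=C_i^{-1}\delta_{w'}$ if $w'\notin\{v_1,\dots,v_n\}$, and $y=i\,x_k$ if $w'=v_k$. By \eqref{eq:L}, $L_ay=\delta_{w'}$. In the second case $y$ has finite support in $W_{\nu-1}\subset W_{t-1}$, so the outer induction applies to it. In both cases $y\in\mathcal A_0\delta_\varnothing$, and therefore $\delta_w=T_ay-y(v_a)\delta_\varnothing\in\mathcal A_0\delta_\varnothing$.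
\end{proof}

\begin{proposition}\label{prop:nTT}
For every choice of $C_i\ge1$, the identity representation of $\mathcal A$ is $n$-TT.
\end{proposition}

\begin{proof}
An independent $k$-tuple with $k<n$ extends to an independent $n$-tuple, so it suffices to show that $\mathcal A_0y$ is dense in $X^n$ for each independent $y=(y_1,\dots,y_n)$. The evaluations $u\mapsto u(w)$ have common kernel $\{0\}$ on the $n$-dimensional span of the $y_k$, so they span its dual, and $n$ of them, at distinct words $v_1,\dots,v_n$, form a basis. The matrix $(y_k(v_q))$ is then invertible. Applying its inverse to $y$ does not affect the density of the orbit, so we may assume $y_k(v_q)=\delta_{kq}$.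

Fix $l$, and let $i$ be so large that all $v_q$ lie in $Q_i$ and all $\|y_k\|<i$. Restrict $y_k$ to a large finite set containing the $v_q$, and replace its values at the other words of that set by nearby elements of $\mathbb K_0$. This gives finitely supported $\mathbb K_0$-valued $x_k$ with $x_k(v_q)=\delta_{kq}$, $\|x_k\|\le i$ and $\|y_k-x_k\|\le(i\tau_i)^{-1}$; such precision can be prescribed in advance because $\tau_i$ depends only on $i$. The supports lie in $W_{\nu-1}$ for some $\nu\ge i$, so $a=(\nu,i,v,l,x)$ is a letter. By \eqref{eq:L}, $T_ax_k=\delta_{kl}\delta_\varnothing+\frac1i\delta_{av_k}$, and by \eqref{eq:tau},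
\[
\|T_ay_k-\delta_{kl}\delta_\varnothing\|\le\frac1i+\tau_i\cdot\frac1{i\tau_i}=\frac2i .
\]
Letting $i\to\infty$, we see that the closure of $\mathcal A_0y$ contains the tuple with $\delta_\varnothing$ in place $l$ and $0$ elsewhere. This closure is an $\mathcal A_0$-invariant subspace, so by Lemma~\ref{lem:cyclic} it contains the tuple with $\delta_w$ in place $l$, for all $w$ and $l$. These tuples span a dense subspace of $X^n$.
\end{proof}

\section{The estimate at the root}\label{sec:est}

\subsection*{The orbit of $\mathbf b$}
We filter $\mathcal A_0\mathbf b$ by the length of products. Let $M_d=\{0\}$ for $d<0$, and for $d\ge0$ let $M_d$ consist of all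
\begin{equation}\label{eq:rep}
m=\mu\mathbf b+\sum_sT_sm_s,\qquad\mu\in\mathbb K,\quad m_s\in M_{d-1},\quad m_s=0\text{ for all but finitely many }s.
\end{equation}
By induction the $M_d$ are subspaces with $M_{d-1}\subset M_d$, and $\bigcup_dM_d=\mathcal A_0\mathbf b$. For each $m\in M_d$ we fix one representation \eqref{eq:rep}. Let $e_0,\dots,e_n$ be the unit vectors of $\mathbb K^{n+1}$, so that $\mathbf b(b_p)=e_p$ and $\mathbf b$ vanishes at all other words. Only $T_s$ writes on words that begin with $s$, and only the $T_a$ write at the root. Hence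
\begin{equation}\label{eq:coords}
m(\varnothing)=\sum_am_a(v_a),\qquad m(aw)=(L_am_a)(w),\qquad m(bw)=m_b(w)+\mu\,\mathbf b(bw).
\end{equation}
Write $\|u\|_+=\sum_{w\ne\varnothing}|u(w)|$, and for a unit vector $\xi$ put $\ell_a=\|L_am_a\|$ and $t_a=\|L_a(\xi\cdot m_a)\|$. By \eqref{eq:coords}, $\ell_a$ and $t_a$ are the norms of $m$ and $\xi\cdot m$ on the words beginning with $a$. These sets of words are disjoint and miss the root, so
\begin{equation}\label{eq:disjoint}
\sum_a\ell_a\le\|m\|_+,\qquad\sum_at_a\le\|\xi\cdot m\|_+ .
\end{equation}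
This is where $\ell_1$ is used. Any number of letters can contribute to $m(\varnothing)$, and because the norm is additive over disjoint supports, a bound $|m_a(v_a)|\le\rho\,\ell_a$ for each letter adds up to $|m(\varnothing)|\le\rho\|m\|_+$. So \eqref{eq:root} will follow from the statements below, in which $\frac14\ge\rho_1\ge\rho_2\ge\dots>0$ are still to be chosen:
\begin{itemize}
\item[$(P_d)$] for every $i\ge1$, every letter $a=(\nu,i,v,l,x)$ of level $i$, every $k$ and every $m\in M_d$, we have $|m(v_k)|\le\rho_i\|L_am\|$.
\end{itemize}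

\subsection*{Reduction to near-dependence}
For a single vector the inequality in $(P_d)$ is false: $u=x_k$ has $|u(v_k)|=1$ and $\|L_au\|=\frac1i$. For an $(n+1)$-tuple it can fail only near tuples of the form $\sum_km(v_k)x_k$, whose $n+1$ components lie in an $n$-dimensional space. The next lemma makes this precise. It is the one place where $n+1>n$ is used.

\begin{lemma}\label{lem:reduce}
Let $a=(\nu,i,v,l,x)$, $B\ge1$ and $m\in X^{n+1}$. Suppose that
\[
|m(v_k)|\le\frac1{2ni}\|m\|+B\|\xi\cdot m\|
\]
for all $k$ and all unit vectors $\xi$. Then $|m(v_k)|\le 3BC_i^{-1}\|L_am\|$ for all $k$.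
\end{lemma}

\begin{proof}
Let $\ell=\|L_am\|$ and $\sigma=\max_k|m(v_k)|$. The $n$ linear equations $\xi\cdot m(v_k)=0$ in $n+1$ unknowns have a unit solution $\xi$. By \eqref{eq:recover} for $\xi\cdot m$ and for $m$,
\[
\|\xi\cdot m\|\le C_i^{-1}\|\xi\cdot L_am\|\le \ell/C_i,\qquad\|m\|\le ni\,\sigma+\ell/C_i .
\]
The hypothesis gives $\sigma\le\frac\sigma2+\frac{\ell}{2niC_i}+\frac{B\ell}{C_i}$, so $\sigma\le(1+2B)\ell/C_i\le3B\ell/C_i$.
\end{proof}

We therefore need, for each $i$, a constant $B_i$ that depends neither on $d$ nor on $C_i$, such that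
\begin{equation}\label{eq:target}
|m(w)|\le\frac1{2ni}\|m\|+B_i\|\xi\cdot m\|\qquad(w\in Q_i,\ m\in M_d,\ |\xi|=1).
\end{equation}
In words: a nearly dependent element of the orbit is small at the words that level $i$ can read.

The exact version is easy: \emph{if $m\in M_d$ and $\|\xi\cdot m\|_+=0$, then $m=0$.} Indeed, by \eqref{eq:coords} we have $L_a(\xi\cdot m_a)=0$, so $\xi\cdot m_a=0$ by injectivity, and $\xi\cdot m_b(w)=\xi\cdot m(bw)=0$ for $w\neq\varnothing$. By induction on $d$ all $m_s$ vanish, so $m=\mu\mathbf b$ and $0=\|\xi\cdot m\|_+=|\mu|\sum_p|\xi_p|$ gives $\mu=0$.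

Two things go wrong when this argument is made quantitative. First, recovering $\xi\cdot m_a$ from $L_a(\xi\cdot m_a)$ costs a factor of order $j^2$ for a letter of level $j$, and levels are unbounded. For levels $j\ge i$ we shall not invert $L_a$; we use $(P_{d-1})$ instead and accept an error $\rho_i\|m\|$. This suggests measuring near-dependence by $\|\xi\cdot m\|+\rho_i\|m\|$. The added term is harmless because $\rho_i$ is chosen after $B_i$. Second, the argument takes $d$ steps. Removing the letters of $w\in Q_i$ one at a time reduces $m(w)$, in a number of steps bounded in terms of $i$, to coefficients $\mu$ and to values at the root; but $m(\varnothing)=\sum_am_a(v_a)$ leads back to words, and this loop may run $d$ times. We arrange that each pass through the loop halves the coefficient of $\|m\|$. Then, starting from the trivial bound $|m(\varnothing)|\le\|m\|$, a number of passes that depends only on $i$ suffices.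

\subsection*{The constants}
Put $\Lambda_j=j^2+1$ and $\rho_0=\frac14$. Let $i\ge1$ and suppose that $c_h,\rho_h,C_h$ are defined for $1\le h<i$. Define, in this order,
\begin{align*}
G_i&=\max\bigl(\{2\}\cup\{C_h(1+nhc_h):1\le h<i\}\bigr),& c_i&=G_i^{\,i},\\
H_{i,j}&=\max\bigl(\{(n+2)(i+3)\}\cup\{C_h\Lambda_h(1+nh\gamma_{i,h}):1\le h<j\}\bigr),&\gamma_{i,j}&=H_{i,j}^{\,j},
\end{align*}
the second line successively for $j=1,\dots,i$. The numbers $G_j$ and $H_{i,j}$ will bound the cost of removing one letter of level less than $j$, so $c_j$ and $\gamma_{i,j}$ bound the cost of a whole word in $Q_j$; this is why the length of such words is limited. Note that $\gamma_{i,j}\le\gamma_{i,i}$, since $H_{i,j}\ge1$ is nondecreasing in $j$. Let $N_i$ be the least integer with $2^{N_i}\ge4nic_i$, and put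
\[
F_i=1+\Lambda_i\gamma_{i,i},\qquad B_i=\max\bigl\{c_i,\ \gamma_{i,i}F_i^{N_i}\bigr\},\qquad\rho_i=\min\Bigl\{\rho_{i-1},\frac1{4niB_i}\Bigr\},\qquad C_i=\frac{3B_i}{\rho_i}.
\]
Then $C_i\ge1$. With $\lambda_i=ni\rho_i+C_i^{-1}$ we have $c_i\lambda_i\le ni\rho_iB_i+B_i/C_i\le\frac14+\frac{\rho_i}3\le\frac12$. The properties used below are
\begin{equation}\label{eq:const}
\rho_i\le\rho_{i-1}\le\tfrac14,\qquad c_i\lambda_i\le\tfrac12,\qquad\lambda_i\le1,\qquad B_i\rho_i\le\tfrac1{4ni},\qquad 3B_i/C_i=\rho_i .
\end{equation}
It matters that $c_j$ depends on $j$ alone: the condition $c_j\lambda_j\le\frac12$, secured at step $j$, produces the factor $\frac12$ for all $i>j$.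

\subsection*{The induction on $d$}

\begin{proposition}\label{prop:P}
With these constants, $(P_d)$ and \eqref{eq:target} hold for all $d$ and all $i\ge1$.
\end{proposition}

Both statements are trivial for $d<0$. \emph{In Lemmas~\ref{lem:one}--\ref{lem:loop} we fix $d\ge0$ and $i\ge1$, and we assume $(P_{d-1})$.} For $m\in X^{n+1}$ and a unit vector $\xi$ put
\[
[m]_\xi=\|\xi\cdot m\|+\rho_i\|m\| .
\]
The first lemma compares the pieces of the representation \eqref{eq:rep} with $m$ itself.

\begin{lemma}\label{lem:one}
Let $m\in M_d$ be represented as in \eqref{eq:rep} and let $\xi$ be a unit vector.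
\begin{itemize}
\item[(a)] $|m(\varnothing)|\le\rho_1\|m\|_+$.
\item[(b)] $|\xi\cdot m(\varnothing)|\le i\|\xi\cdot m\|_++\rho_i\|m\|_+$.
\item[(c)] If $a$ has level $j<i$, then $\|m_a\|\le\lambda_j\ell_a\le\|m\|$ and $[m_a]_\xi\le\Lambda_j(t_a+\rho_i\ell_a)\le\Lambda_j[m]_\xi$.
\item[(d)] For each $b$, $\|m_b\|\le2\|m\|$, $|\xi\cdot m_b(\varnothing)|\le i\|\xi\cdot m\|+\rho_i\|m\|$, and $[m_b]_\xi\le(i+3)[m]_\xi$.
\item[(e)] $|\mu|\le(n+1)(i+1)[m]_\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $a$ has level $j$, then $|m_a(v_a)|\le\rho_j\ell_a\le\rho_1\ell_a$ by $(P_{d-1})$. Sum over $a$, using \eqref{eq:coords} and \eqref{eq:disjoint}.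

(b) We have $\xi\cdot m(\varnothing)=\sum_a\xi\cdot m_a(v_a)$. If $a$ has level $j<i$, then \eqref{eq:L} gives $|\xi\cdot m_a(v_a)|=j\,|L_a(\xi\cdot m_a)(v_a)|\le i\,t_a$. If $a$ has level $j\ge i$, then $(P_{d-1})$ gives $|\xi\cdot m_a(v_a)|\le|m_a(v_a)|\le\rho_j\ell_a\le\rho_i\ell_a$. Sum, using \eqref{eq:disjoint}.

(c) Let $v_1,\dots,v_n$ be the words of $a$. By \eqref{eq:recover} and $(P_{d-1})$,
\[
\|m_a\|\le j\sum_k|m_a(v_k)|+\ell_a/C_j\le(nj\rho_j+C_j^{-1})\ell_a=\lambda_j\ell_a .
\]
By \eqref{eq:L}, $\sum_k|\xi\cdot m_a(v_k)|=j\sum_k|L_a(\xi\cdot m_a)(v_k)|\le jt_a$, so \eqref{eq:recover} gives $\|\xi\cdot m_a\|\le j^2t_a+t_a=\Lambda_jt_a$. Since $\lambda_j\le1\le\Lambda_j$, we get $[m_a]_\xi\le\Lambda_j(t_a+\rho_i\ell_a)$. Finally $\ell_a\le\|m\|$ and $t_a\le\|\xi\cdot m\|$ by \eqref{eq:disjoint}.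

(d) For $w\ne\varnothing$ we have $\mathbf b(bw)=0$, so $m_b(w)=m(bw)$. Hence $\|m_b\|_+\le\|m\|$ and $\|\xi\cdot m_b\|_+\le\|\xi\cdot m\|$. Parts (a) and (b) hold for every element of $M_d$, in particular for $m_b\in M_{d-1}\subset M_d$. They give $\|m_b\|\le(1+\rho_1)\|m\|\le2\|m\|$ and the stated bound on $|\xi\cdot m_b(\varnothing)|$. Therefore $\|\xi\cdot m_b\|\le(i+1)\|\xi\cdot m\|+\rho_i\|m\|$ and $[m_b]_\xi\le(i+1)\|\xi\cdot m\|+3\rho_i\|m\|\le(i+3)[m]_\xi$.

(e) Choose $p$ with $|\xi_p|\ge(n+1)^{-1/2}\ge(n+1)^{-1}$. By \eqref{eq:coords}, $\mu\xi_p=\xi\cdot m(b_p)-\xi\cdot m_{b_p}(\varnothing)$, and by (d) the right side has modulus at most $(i+1)\|\xi\cdot m\|+\rho_i\|m\|\le(i+1)[m]_\xi$.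
\end{proof}

For $\alpha\ge0$, $B\ge1$ and a word $w$, let $I_w(\alpha,B)$ be the statement
\[
|m(w)|\le\alpha\|m\|+B[m]_\xi\qquad\text{for all }m\in M_d\text{ and all unit vectors }\xi .
\]
It remains true when $\alpha$ or $B$ is increased, and it applies to the pieces $m_s\in M_{d-1}\subset M_d$. The next lemma carries an estimate from the root to words.

\begin{lemma}\label{lem:words}
Assume $I_\varnothing(\alpha,B)$. Let $1\le j\le i$. Then $I_w\bigl(G_j^{|w|}\alpha,H_{i,j}^{|w|}B\bigr)$ holds for every word $w$ whose letters have level less than $j$. In particular, $I_w(c_j\alpha,\gamma_{i,j}B)$ holds for every $w\in Q_j$.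
\end{lemma}

\begin{proof}
The second statement follows from the first by \eqref{eq:Q}. We prove the first by induction on $j$ and, for fixed $j$, on the length of the word. The empty word is the hypothesis. Let $sw$ have letters of level less than $j$. Put $\alpha'=G_j^{|w|}\alpha\ge\alpha$ and $B'=H_{i,j}^{|w|}B\ge B\ge1$, so that $I_w(\alpha',B')$ holds. We must prove $I_{sw}(G_j\alpha',H_{i,j}B')$. Let $m\in M_d$ and $|\xi|=1$.

Let $s=b$. By \eqref{eq:coords}, $I_w(\alpha',B')$ for $m_b$, and Lemma~\ref{lem:one}(d),(e),
\[
|m(bw)|\le|m_b(w)|+|\mu|\le2\alpha'\|m\|+\bigl((i+3)B'+(n+1)(i+1)\bigr)[m]_\xi .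
\]
Here $2\le G_j$, and since $B'\ge1$ the last coefficient is at most $(n+2)(i+3)B'\le H_{i,j}B'$.

Let $s=a=(\nu,h,v,l,x)$ with $1\le h<j$. If $w=v_k$ for some $k$, then $|(L_am_a)(w)|=\frac1h|m_a(w)|$ by \eqref{eq:L}. Otherwise $(L_am_a)(w)=C_h\bigl(m_a(w)-\sum_kx_k(w)m_a(v_k)\bigr)$ with $|x_k(w)|\le h$. In both cases
\[
|m(aw)|=|(L_am_a)(w)|\le C_h\Bigl(|m_a(w)|+h\sum_k|m_a(v_k)|\Bigr).
\]
The words $v_k$ lie in $Q_h$ and $h<j$, so the outer induction gives $I_{v_k}(c_h\alpha,\gamma_{i,h}B)$; this is where the hierarchy \eqref{eq:Q} is used. With Lemma~\ref{lem:one}(c),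
\begin{align*}
|m(aw)|&\le C_h(\alpha'+nhc_h\alpha)\|m_a\|+C_h(B'+nh\gamma_{i,h}B)[m_a]_\xi\\
&\le C_h(1+nhc_h)\alpha'\|m\|+C_h\Lambda_h(1+nh\gamma_{i,h})B'[m]_\xi\ \le\ G_j\alpha'\|m\|+H_{i,j}B'[m]_\xi .\qedhere
\end{align*}
\end{proof}

Going from the root to a word in $Q_j$ multiplies $\alpha$ by $c_j$. Coming back through a letter of level $j$ multiplies it by $\lambda_j$, because $m_a$ is much smaller than its image $L_am_a$. The net factor is at most $\frac12$.

\begin{lemma}\label{lem:loop}
$I_\varnothing(\alpha,B)$ implies $I_\varnothing(\alpha/2,F_iB)$.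
\end{lemma}

\begin{proof}
Let $m\in M_d$ and $|\xi|=1$. We bound $|m(\varnothing)|\le\sum_a|m_a(v_a)|$. By $(P_{d-1})$ and \eqref{eq:disjoint}, the letters of level at least $i$ contribute at most $\rho_i\sum_a\ell_a\le\rho_i\|m\|\le[m]_\xi$. If $a$ has level $j<i$, then $v_a\in Q_j$, and Lemmas~\ref{lem:words} and~\ref{lem:one}(c) with \eqref{eq:const} give
\[
|m_a(v_a)|\le c_j\alpha\|m_a\|+\gamma_{i,j}B[m_a]_\xi\le c_j\lambda_j\alpha\,\ell_a+\Lambda_j\gamma_{i,j}B(t_a+\rho_i\ell_a)\le\tfrac\alpha2\ell_a+\Lambda_i\gamma_{i,i}B(t_a+\rho_i\ell_a).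
\]
Summing with \eqref{eq:disjoint} yields $|m(\varnothing)|\le\frac\alpha2\|m\|+(1+\Lambda_i\gamma_{i,i}B)[m]_\xi$, and $1+\Lambda_i\gamma_{i,i}B\le F_iB$ because $B\ge1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:P}]
Let $d\ge0$, assume $(P_{d-1})$, and fix $i\ge1$. The statement $I_\varnothing(1,1)$ holds because $|m(\varnothing)|\le\|m\|$. Applying Lemma~\ref{lem:loop} $N_i$ times gives $I_\varnothing(2^{-N_i},F_i^{N_i})$. By Lemma~\ref{lem:words} with $j=i$, for $w\in Q_i$, $m\in M_d$ and $|\xi|=1$,
\[
|m(w)|\le c_i2^{-N_i}\|m\|+B_i\bigl(\|\xi\cdot m\|+\rho_i\|m\|\bigr)\le\Bigl(\frac1{4ni}+\frac1{4ni}\Bigr)\|m\|+B_i\|\xi\cdot m\|,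
\]
by the choice of $N_i$ and \eqref{eq:const}. This is \eqref{eq:target}. If $a=(\nu,i,v,l,x)$ has level $i$, its words $v_k$ lie in $Q_i$, so Lemma~\ref{lem:reduce} gives $|m(v_k)|\le3B_iC_i^{-1}\|L_am\|=\rho_i\|L_am\|$. As $i$ was arbitrary, $(P_d)$ holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The algebra $\mathcal A$ is norm-closed and unital, so it is a Banach algebra and its identity representation is continuous. It is $n$-TT by Proposition~\ref{prop:nTT}. By Proposition~\ref{prop:P} and Lemma~\ref{lem:one}(a), every $m\in\mathcal A_0\mathbf b=\bigcup_dM_d$ lies in the set $E=\{m\in X^{n+1}:|m(\varnothing)|\le\frac14\|m\|\}$. This set is closed, so it contains the closure of $\mathcal A_0\mathbf b$, which is also the closure of $\mathcal A\mathbf b$. The tuple $m=(\delta_\varnothing,0,\dots,0)$ has $|m(\varnothing)|=\|m\|=1$ and is not in $E$. Thus the independent tuple $\mathbf b$ does not have dense orbit, and $\mathcal A$ is not $(n+1)$-TT. Since $X$ is isometrically isomorphic to $\ell_1(\Gamma)$, the theorem follows; for $n=2$ we obtain a continuous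 $2$-TT representation on $\ell_1$ that is not $3$-TT.
\end{proof}

\begin{remark}\label{rem:M}
The subspace of Theorem~\ref{thm:B} can be seen directly. Let $M$ be the closure of $\mathcal A\mathbf b$. By continuity \eqref{eq:target} holds on $M$. If $m\in M$ and $\xi\cdot m=0$ for a unit vector $\xi$, then each word $w$ lies in $Q_i$ for all large $i$, so $|m(w)|\le\frac1{2ni}\|m\|\to0$ and $m=0$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Topologically irreducible representations and radicals in Banach algebras}, \texttt{https://github.com/mikeg2105/math-tutorial1}.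
\end{thebibliography}
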